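\title{The exact minimum degree for even squared Hamiltonian cycles}

\begin{abstract}
An even squared Hamiltonian cycle of a graph $G$ is a Hamiltonian cycle $v_1v_2\dots v_nv_1$ together with all chords $v_iv_{i+3}$. We prove that every graph of sufficiently large even order $n$ with minimum degree at least $n/2+2$ contains one, and that minimum degree $n/2+1$ does not suffice. An embedding theorem for robust expanders reduces the problem to graphs that are close to $K_{n/2,n/2}$ or to two disjoint copies of $K_{n/2}$. In the first case the degree condition supplies the stars that correct an imbalance between the two parts. In the second case the cycle has to pass twice between the two near-cliques, each passage has three strands, and the degree condition pays for exactly six strands.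
\end{abstract}

\section{Introduction}

All graphs are finite and simple, and $\delta(G)$ is the minimum degree of $G$. Let $G$ be a graph of order $n\ge3$. An \emph{even squared Hamiltonian cycle} (ESHC) of $G$ is a Hamiltonian cycle $v_1v_2\dots v_nv_1$ of $G$ together with the chords $v_iv_{i+3}$ for all $1\le i\le n$, indices taken modulo $n$. For even $n\ge8$ let $H_n$ be the graph on the \emph{positions} $1,\dots,n$, read modulo $n$, in which $i$ is adjacent to $i\pm1$ and $i\pm3$. An ESHC of $G$ is then a spanning copy of $H_n$. The graph $H_n$ is $4$-regular, and it is bipartite, with the odd and the even positions as classes.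

A chord $v_iv_{i+3}$ closes a $4$-cycle with three edges of the Hamiltonian cycle, whereas a chord $v_iv_{i+2}$, as in the square of a Hamiltonian cycle, closes a triangle. The parity matters. In large graphs, Theorem~\ref{thm:KSS} below finds a Hamiltonian cycle when $\delta\ge n/2$, its square when $\delta\ge 2n/3$, and its cube, which contains $H_n$, when $\delta\ge3n/4$. But $K_{n/2,n/2}$ has minimum degree $n/2$ and no triangle, and it contains $H_n$. So one expects the degree needed for $H_n$ to be about $n/2$; it cannot be less, because the disjoint union $2K_{n/2}$ of two cliques has minimum degree $n/2-1$ and is disconnected. What remains is the additive constant. By \cite[Theorem~1.1]{HC}, every graph of sufficiently large even order $n$ with $\delta\ge n/2+92$ contains an ESHC, and by \cite[Proposition~1.2]{HC} the constant $92$ cannot be replaced by $1$. The problem, which comes from \cite{HC}, is to find the smallest integer $C$ such that every graph of sufficiently large even order $n$ with $\delta\ge n/2+C$ contains an ESHC. The two results just quoted give $2\le C\le92$. We prove that $C=2$.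

\begin{theorem}\label{thm:main}
There is $n_0$ such that every graph $G$ of even order $n\ge n_0$ with $\delta(G)\ge n/2+2$ contains an ESHC. For every even $n\ge18$ there is a graph of order $n$ with $\delta=n/2+1$ and no ESHC. Hence the smallest constant is $C=2$.
\end{theorem}

The proof goes through a stability statement. Write $e(S)$ for the number of edges inside a vertex set $S$ and $e(S,T)$ for the number of edges between disjoint sets $S$ and $T$.

\begin{theorem}\label{thm:stab}
\begin{enumerate}
\item[(i)] For every $\alpha>0$ there are $\gamma>0$ and $n_0$ such that every graph $G=(V,E)$ of even order $n\ge n_0$ with $\delta(G)\ge(\frac12-\gamma)n$ has an ESHC or satisfies one of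
\begin{enumerate}
\item[(E1)] there is $S\subset V$ with $|S|=n/2$ and $e(S)\le\alpha n^2$;
\item[(E2)] $V=S\sqcup T$ with $|S|,|T|\ge(\frac12-\alpha)n$ and $e(S,T)\le\alpha n^2$.
\end{enumerate}
\item[(ii)] The bound $n/2+2$ cannot be lowered to $n/2+1$ in either class: there are graphs with $\delta=n/2+1$ and no ESHC that are close to $2K_{n/2}$, and others that are close to $K_{n/2,n/2}$.
\end{enumerate}
\end{theorem}

The graphs in (ii) differ from $2K_{n/2}$ and from $K_{n/2,n/2}$ in at most $2n$ edges; see Section~\ref{sec:lower}.

Two families of graphs, one for each of (E2) and (E1), suggest the value $2$. First take two cliques of order $(n+k)/2$ that share $k$ vertices, $k$ even. The minimum degree is $n/2+k/2-1$. For $k=6$ there is an ESHC: list the private vertices of one clique, then three shared vertices, then the private vertices of the other clique, then the other three shared vertices; private vertices of different cliques are at least four positions apart. For $k=4$ there is none (Proposition~\ref{prop:cliques}). The threshold in this family is therefore $n/2+2$.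

Next take the join of an independent set of size $n/2-s$ with a graph $F$ on $n/2+s$ vertices. The minimum degree is $\min\{n/2+s,\ n/2-s+\delta(F)\}$, so it is at least $n/2+C$ exactly when $s\ge C$ and $\delta(F)\ge s+C$. The natural embedding of $H_n$ puts the independent set into the even positions and fills the $s$ remaining even positions with vertices of $F$, each of which needs four neighbors in $F$. For $C=1$ we may take $s=1$ and $F$ $2$-regular, and then no embedding exists (Proposition~\ref{prop:join}). For $C=2$ every vertex of $F$ has degree at least $4$ in $F$, and this obstruction disappears.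

Section~\ref{sec:tools} fixes notation and recalls the tools, and Section~\ref{sec:lower} proves the lower bounds. Section~\ref{sec:model} proves the upper bound by hand in a model case that shows where the number six comes from. Section~\ref{sec:stab} proves Theorem~\ref{thm:stab}(i) and reduces Theorem~\ref{thm:main} to the cases (E1) and (E2), which are treated in Sections~\ref{sec:E1} and~\ref{sec:E2}.

\section{Braids and tools}\label{sec:tools}

We write $u\sim v$ for adjacency, $N(v)$ for the neighborhood of $v$, and $d(v,X)=|N(v)\cap X|$. The phrase ``$n$ is large'' means that $n$ exceeds a bound depending only on the constants fixed in the section at hand.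

A \emph{braid} in $G$ is a sequence $z_1\dots z_r$ of distinct vertices with $z_i\sim z_{i+1}$ and $z_i\sim z_{i+3}$ whenever both indices lie in $\{1,\dots,r\}$. A \emph{cyclic braid} is defined in the same way with indices modulo $r$. An ESHC is a spanning cyclic braid, the reversal of a braid is a braid, and cutting a cyclic braid at any point gives a braid. Only positions at distance $1$ or $3$, and so of opposite parity, must be adjacent. To concatenate a braid ending at position $0$ with a braid starting at position $1$, we need the four edges
\begin{equation}\label{eq:cut}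
(-2,1),\quad(0,1),\quad(0,3),\quad(-1,2),
\end{equation}
which form the path $-2,1,0,3$ and the disjoint edge $-1,2$; see Figure~\ref{fig:cut}. Only the last three vertices of the first braid and the first three of the second are involved. The three pairs at distance $3$ in \eqref{eq:cut} are disjoint, one for each residue class modulo $3$: a braid has three \emph{strands}, obtained by moving in steps of $3$, and each strand crosses the cut.

\begin{figure}[ht]
\centering
\begin{tikzpicture}
\draw[gray] (-3.5,0)--(0,0);
\draw[gray] (1,0)--(4.5,0);
\draw[dashed] (0.5,-0.7)--(0.5,1.3);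
\draw[very thick] (0,0)--(1,0);
\draw[very thick] (-2,0) to[bend left=55] (1,0);
\draw[very thick] (0,0) to[bend left=55] (3,0);
\draw[very thick,densely dotted] (-1,0) to[bend left=55] (2,0);
\foreach \x in {-3,...,4} {\fill (\x,0) circle (2pt); \node[below] at (\x,-0.1) {$\x$};}
\end{tikzpicture}
\caption{In a braid, positions at distance $1$ or $3$ are adjacent. Four edges cross the cut between positions $0$ and $1$: the path $-2,1,0,3$ (solid) and the edge $-1,2$ (dotted). Chords that do not cross the cut are not drawn.}\label{fig:cut}
\end{figure}

We use two published theorems. A graph $H$ on $n$ vertices has \emph{bandwidth} at most $b$ if there is a bijection $\varphi\colon V(H)\to\{1,\dots,n\}$ with $|\varphi(u)-\varphi(v)|\le b$ for every edge $uv$. For an $n$-vertex graph $G$ and $X\subseteq V(G)$, let $RN_\nu(X)$ be the set of vertices with at least $\nu n$ neighbors in $X$. The graph $G$ is a \emph{robust $(\nu,\tau)$-expander} if $|RN_\nu(X)|\ge|X|+\nu n$ whenever $\tau n\le|X|\le(1-\tau)n$.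

\begin{theorem}[Knox and Treglown \cite{KT}]\label{thm:KT}
For all $\Delta\in\mathbb N$ and $\eta>0$ there is $\tau_0$ such that for every $0<\tau\le\tau_0$ there is $\nu_0\le\tau$ such that for all $0<\nu\le\nu_0$ there are $\beta>0$ and $n_0$ with the following property. If $n\ge n_0$, $G$ is an $n$-vertex robust $(\nu,\tau)$-expander with $\delta(G)\ge\eta n$, and $H$ is a bipartite $n$-vertex graph with maximum degree at most $\Delta$ and bandwidth at most $\beta n$, then $H\subseteq G$.
\end{theorem}

The \emph{$k$-th power of a Hamiltonian cycle} is a cyclic ordering of all vertices in which any two vertices at cyclic distance at most $k$ are adjacent. The cube ($k=3$) is in particular a spanning cyclic braid.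

\begin{theorem}[Koml\'os, S\'ark\"ozy and Szemer\'edi \cite{KSS}]\label{thm:KSS}
For each $k$, every graph of large enough order $m$ with $\delta\ge\frac{k}{k+1}m$ contains the $k$-th power of a Hamiltonian cycle.
\end{theorem}

We also use two textbook facts about bipartite graphs. \emph{K\"onig's theorem}: the largest size of a matching equals the smallest size of a vertex cover, that is, of a vertex set meeting every edge. \emph{Hall's theorem}: if the parts have equal size $p$ and every subset $X$ of one part has at least $|X|$ neighbors, there is a perfect matching. Hall's condition holds when the minimum degree is at least $p/2$: a nonempty set of at most $p/2$ vertices has at least $p/2$ neighbors, and a larger set meets the neighborhood of every vertex of the other part.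

\section{Minimum degree $n/2+1$ does not suffice}\label{sec:lower}

\begin{proposition}\label{prop:cliques}
Let $n\ge18$ be even and let $G$ be the union of two copies of $K_{n/2+2}$ sharing exactly four vertices. Then $G$ has order $n$, minimum degree $n/2+1$, and no ESHC.
\end{proposition}

\begin{proof}
The order is $2(n/2+2)-4=n$, and a private vertex of either clique has the minimum degree $n/2+1$. Suppose that $G$ has an ESHC. The positions split as $L\sqcup S\sqcup R$, where $S$ holds the four shared vertices, $|L|=|R|=n/2-2\ge7$, and no edge of $H_n$ joins $L$ to $R$. Removing $S$ cuts the cycle $1,2,\dots,n$ into at most four arcs of consecutive positions. Consecutive positions are adjacent, so each arc lies inside $L$ or inside $R$, and both kinds occur. Thus $L$ consists of at most three arcs, and as $|L|\ge7$ one of them has length at least $3$; the same holds for $R$. Fix such a long $L$-arc and a long $R$-arc.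

From each of the last three positions of the long $L$-arc, move clockwise in steps of $3$ until the long $R$-arc is hit; a step of $3$ cannot jump over an arc of length at least $3$. This gives three paths of $H_n$ from $L$ to $R$. They are disjoint, because their distances from the end of the $L$-arc lie in different residue classes modulo $3$. Each path contains an element of $S$, which lies strictly between the two long arcs on the clockwise side. Starting instead from the long $R$-arc, we find three elements of $S$ on the other side. So $|S|\ge6$, a contradiction.
\end{proof}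

\begin{proposition}\label{prop:join}
Let $n=2m\ge8$ and let $G$ be the join of a $2$-regular graph $F$ on $m+1$ vertices and an independent set of $m-1$ vertices. Then $G$ has order $n$, minimum degree $n/2+1$, and no ESHC.
\end{proposition}

\begin{proof}
Every vertex has degree $m+1$. Suppose that $G$ has an ESHC. The independent set occupies an independent set $I$ of $H_n$ with $|I|=m-1$, and $H_n-I$ is embedded in $F$. Let $I_1$ and $I_0$ be the sets of odd and of even positions in $I$.

Identify the odd position $2j-1$ and the even position $2j$ with $j\in\mathbb Z_m$. The neighbors of the odd position $j$ are the even positions $j-2,j-1,j,j+1$, so the neighborhood $N(I_1)$ is a translate of $I_1+\{0,1,2,3\}$. For nonempty $Y\subseteq\mathbb Z_m$ we have $|Y+\{0,1\}|\ge\min(m,|Y|+1)$, since $Y+\{0,1\}=Y$ makes $Y$ closed under adding $1$. Applying this three times gives $|N(I_1)|\ge\min(m,|I_1|+3)$ if $I_1\ne\emptyset$. If $I_1$ and $I_0$ are both nonempty, then $I_0\cap N(I_1)=\emptyset$ forces $|N(I_1)|<m$, hence $|I_0|\le m-|I_1|-3$ and $|I|\le m-3$, which is false. So $I$ is one parity class minus a single position $v$. The four neighbors of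 $v$ lie in the other class, so $v$ has degree $4$ in $H_n-I$, although $F$ is $2$-regular.
\end{proof}

These propositions give the second sentence of Theorem~\ref{thm:main} and Theorem~\ref{thm:stab}(ii). To see the closeness, give two shared vertices to each clique in Proposition~\ref{prop:cliques}: then $G$ contains $2K_{n/2}$, and each further edge joins one of the four shared vertices to the other half, so there are at most $2n$ of them. In Proposition~\ref{prop:join}, move one vertex $v$ of $F$ to the independent set: then $G$ arises from $K_{m,m}$ by deleting $m-2$ edges at $v$ and adding $m-1$ edges at $v$ and the $m-1$ edges of $F-v$.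

\section{A model case}\label{sec:model}

The proof of Proposition~\ref{prop:cliques} shows that an ESHC must pass twice between the two cliques and that each passage uses three shared vertices, one per strand. The following case shows how the degree $n/2+2$ produces these six vertices when nothing is assumed about the vertices in the middle.

\begin{example}\label{ex:model}
Fix $k$ and let $n$ be even and large in terms of $k$. Let $V=A\sqcup B\sqcup W$, where $A$ and $B$ are nonempty cliques, $|W|=k$, and no edge joins $A$ to $B$. If $\delta(G)\ge n/2+2$, then $G$ has an ESHC.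

Indeed, a vertex $a\in A$ has degree $|A|-1+d(a,W)$, so $d(a,W)\ge n/2+3-|A|$, and likewise $d(b,W)\ge n/2+3-|B|$ for $b\in B$. In particular $|A|,|B|\ge n/2+3-k$. Adding the two inequalities and using $|A|+|B|=n-k$ gives $d(a,W)+d(b,W)\ge k+6$. So \emph{any $a\in A$ and $b\in B$ have at least six common neighbors in $W$}. There are at most $2^k$ possible sets $N(a)\cap W$, so there are eight vertices of $A$, forming a set $A^*$, with the same neighborhood in $W$, and likewise a set $B^*\subseteq B$. Thus six vertices of $W$ are adjacent to all of $A^*\cup B^*$.

These six vertices may be pairwise nonadjacent, so we cannot place three of them consecutively as in the introduction. We place them at positions of equal parity instead. With $a_i\in A^*$, $b_i\in B^*$ and three of the six vertices, consider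
\[
a_{-3}\;a_{-2}\;a_{-1}\;w_0\;a_1\;w_2\;b_3\;w_4\;b_5\;b_6\;b_7 ,
\]
where the index is the position. This is a braid: an odd $A$-position is at most $1$ and an even $B$-position is at least $6$, an even $A$-position is at most $-2$ and an odd $B$-position is at least $3$, so no $A$-position is at distance $1$ or $3$ from a $B$-position. Build two disjoint braids $Z_1,Z_2$ of this form. Each remaining $w\in W$ has at least $n/5$ neighbors in $A$ or in $B$, so we can form disjoint blocks $y_1y_2y_3\,w\,y_4y_5y_6$ with all $y_i$ unused neighbors of $w$ in the same clique. List $Z_1$, then the blocks and the other vertices of $B$, then $Z_2$ backward, then the blocks and the other vertices of $A$. Since $A$ and $B$ are cliques, this is a spanning cyclic braid.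
\end{example}

With $\delta\ge n/2+1$ the same computation gives only four common neighbors, which is the situation of Proposition~\ref{prop:cliques}. In Section~\ref{sec:E2} three things change. The sets $A$ and $B$ are only near-cliques; greedy choices and Theorem~\ref{thm:KSS} deal with this. The set $W$ is not given and need not be bounded; we find it by a pigeonhole argument over scales. Finally there may be edges between $A$ and $B$; they lower the number of common neighbors in $W$, and we must show that they can carry strands themselves.

\section{Stability and the reduction to two cases}\label{sec:stab}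

A graph with minimum degree about $n/2$ that is not a robust expander has a set $X$ of about $n/2$ vertices that sends almost no edges to a set $Y$ of about $n/2$ vertices. The degree condition leaves two possibilities: $X$ and $Y$ almost coincide, which is (E1), or they are almost disjoint, which is (E2).

\begin{proof}[Proof of Theorem~\ref{thm:stab}(i)]
We first bound the bandwidth of $H_n$. Put $\varphi(i)=2i-1$ and $\varphi(n+1-i)=2i$ for $1\le i\le n/2$. Adjacent positions in the same half get labels differing by at most $6$. If $i\sim n+1-j$ with $i,j\le n/2$, then $i+j\le4$ or $i+j\ge n-2$; in both cases $|i-j|\le2$, and the labels differ by at most $5$. So the bandwidth is at most $6$.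

Given $\alpha$, apply Theorem~\ref{thm:KT} with $\Delta=4$ and $\eta=1/3$. Fix $\tau=\min(\tau_0,1/4)$, and then $\nu\le\min(\nu_0,1/6)$ so small that $\kappa=3\nu/\tau$ satisfies $3\kappa+5\sqrt\nu\le\alpha$. Put $\gamma=\nu$. Let $n$ be even and large, let $\delta(G)\ge(\frac12-\nu)n\ge n/3$, and suppose that $G$ has no ESHC. By Theorem~\ref{thm:KT} there is a set $X$ with $\tau n\le|X|\le(1-\tau)n$ and $|R|<|X|+\nu n$, where $R=RN_\nu(X)$. Let $Y=V\setminus R$.

\emph{The sizes of $X$ and $Y$.} If $|X|\ge(\frac12+2\nu)n$, then every vertex has at least $(\frac12-\nu)n-(\frac12-2\nu)n=\nu n$ neighbors in $X$, so $R=V$ and $n<(1-\tau+\nu)n\le n$, which is absurd. Hence $|X|<(\frac12+2\nu)n$ and $|R|<(\frac12+3\nu)n$. Count the adjacent pairs $(x,v)\in X\times V$. Each $v\in Y$ has fewer than $\nu n$ neighbors in $X$, so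
\begin{equation}\label{eq:XY}
\text{there are at most $\nu n^2$ adjacent pairs in $X\times Y$,}
\end{equation}
and $|X|(\frac12-\nu)n\le|X||R|+\nu n^2$. Dividing by $|X|\ge\tau n$ gives $|R|\ge(\frac12-\nu-\frac\nu\tau)n$ and then $|X|>|R|-\nu n\ge(\frac12-2\nu-\frac\nu\tau)n$. As $\nu\le\nu/\tau=\kappa/3$, both $|X|$ and $|Y|$ lie in $[(\frac12-\kappa)n,(\frac12+\kappa)n]$.

Let $I=X\cap Y$ and $|I|=xn$. Then $|V\setminus(X\cup Y)|=n-|X|-|Y|+xn\le(2\kappa+x)n$.

\emph{The case $x\ge\sqrt\nu$.} By \eqref{eq:XY}, used once with $I\subseteq X$ and once with $I\subseteq Y$, there are at most $2\nu n^2$ adjacent pairs in $I\times(X\cup Y)$. So some vertex of $I$ has at most $2\nu n^2/(xn)\le2\sqrt\nu\,n$ neighbors in $X\cup Y$, and its degree gives $\frac12-\nu\le2\sqrt\nu+2\kappa+x$. Hence $\frac12-2\kappa-3\sqrt\nu\le x\le\frac12+\kappa$. The set $I$ spans at most $\nu n^2$ edges by \eqref{eq:XY}. Deleting vertices from $I$, or adding at most $(2\kappa+3\sqrt\nu)n$ vertices to it, we obtain a set $S$ of size $n/2$ with $e(S)\le(\nu+2\kappa+3\sqrt\nu)n^2\le\alpha n^2$. This is (E1).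

\emph{The case $x<\sqrt\nu$.} Put $S=X$ and $T=V\setminus X$; both have at least $(\frac12-\kappa)n\ge(\frac12-\alpha)n$ elements. All but at most $(2\kappa+\sqrt\nu)n$ vertices of $T$ lie in $Y$, so $e(S,T)\le\nu n^2+(2\kappa+\sqrt\nu)n^2\le\alpha n^2$. This is (E2).
\end{proof}

The exact degree condition enters only in the two extremal cases.

\begin{proposition}\label{prop:E1}
Every graph $G$ of sufficiently large even order $n$ with $\delta(G)\ge n/2+2$ that satisfies \emph{(E1)} with $\alpha=10^{-20}$ has an ESHC.
\end{proposition}

\begin{proposition}\label{prop:E2}
There is $\alpha_2>0$ such that every graph $G$ of sufficiently large even order $n$ with $\delta(G)\ge n/2+2$ that satisfies \emph{(E2)} with $\alpha=\alpha_2$ has an ESHC.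
\end{proposition}

\begin{proof}[Proof of Theorem~\ref{thm:main}, given Propositions~\ref{prop:E1} and~\ref{prop:E2}]
Apply Theorem~\ref{thm:stab}(i) with $\alpha=\min(10^{-20},\alpha_2)$. A graph of large even order with $\delta\ge n/2+2$ has an ESHC or satisfies (E1) or (E2) with this $\alpha$, and hence with any larger one; in the latter cases the two propositions give an ESHC. Proposition~\ref{prop:cliques} shows that $n/2+1$ does not suffice.
\end{proof}

\section{Graphs close to $K_{n/2,n/2}$}\label{sec:E1}

We prove Proposition~\ref{prop:E1}. Throughout this section $\alpha=10^{-20}$, $\eta=10^{-3}$, $\theta=10^{-5}$, $\rho=10^{-7}$, the order $n$ is even and large, $\delta(G)\ge n/2+2$, and $S$ is as in (E1), with $T=V\setminus S$.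

The plan is to split $V$ into parts $P$ and $Q$ for the odd and the even positions. A few vertices may sit in the wrong one of $S$ and $T$, and after moving them the parts may be unbalanced, say $|P|=n/2+s$. Then $s$ vertices of $P$ must take even positions, and we want $s$ disjoint stars $K_{1,4}$ in $G[P]$. The degree condition gives many edges inside $P$, but a few vertices of large degree could cover them all. We therefore choose the partition so that either $s=0$ or all degrees inside $P$ are small.

\subsection{The partition}

\begin{lemma}\label{lem:PQ}
There are a partition $V=P\sqcup Q$ with $|P|=n/2+s$, $0\le s\le\rho n$, and a set of vertices called \emph{good} such that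
\begin{enumerate}
\item[(P1)] at most $2\rho n$ vertices are not good, and a good vertex is nonadjacent to at most $\theta n$ vertices of the other part;
\item[(P2)] every vertex has at least $\eta n/4$ good neighbors in the other part;
\item[(P3)] if $s\ge1$, then every $v\in P$ satisfies $s+2\le d(v,P)\le2\eta n$ and is nonadjacent to at most $2\eta n$ vertices of $Q$.
\end{enumerate}
\end{lemma}

\begin{proof}
Let $S_0=\{v\in V: d(v,S)\le\eta n\}$ and $T_0=V\setminus S_0$. From $\eta n\,|S\setminus S_0|\le2e(S)$ we get $|S\setminus S_0|\le2\alpha n/\eta$. Summing degrees over $S$ gives $e(S,T)\ge n^2/4-2e(S)$, so at most $2\alpha n^2$ pairs in $S\times T$ are nonadjacent. Each vertex of $S_0\cap T$ lies in at least $(\frac12-\eta)n$ of them, so $|S_0\cap T|\le5\alpha n$. Hence $|S_0\triangle S|=|T_0\triangle T|\le\rho n/4$, and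
\begin{equation}\label{eq:S0}
\begin{aligned}
&d(v,S_0)\le2\eta n\ \text{ and }\ d(v,T_0)\ge n/2-2\eta n&&\text{for }v\in S_0,\\
&d(v,S_0)\ge\eta n/2&&\text{for }v\in T_0.
\end{aligned}
\end{equation}
Let $X$ be the set of vertices of $S$ nonadjacent to more than $\theta n/2$ vertices of $T$, together with the vertices of $T$ nonadjacent to more than $\theta n/2$ vertices of $S$. Then $|X|\le8\alpha n/\theta\le\rho n$.

Put $r=n/2-|S_0|$, so $|r|\le\rho n/4$, and $D=\{v\in T_0:d(v,T_0)\ge\eta n\}$. The vertices of $D$ have many neighbors in both $S_0$ and $T_0$ and can be used on either side. Define $P$ and $Q$ as follows.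
\begin{enumerate}
\item[(a)] If $r\le0$, let $P=S_0$ and $Q=T_0$; here $s=-r$.
\item[(b)] If $r>0$ and $|D|\ge r$, pick $D'\subseteq D$ with $|D'|=r$ and let $P=S_0\cup D'$, $Q=T_0\setminus D'$; here $s=0$.
\item[(c)] If $r>0$ and $|D|<r$, let $P=T_0\setminus D$ and $Q=S_0\cup D$; here $s=r-|D|\ge1$.
\end{enumerate}
Let $(S',T')=(S,T)$ in (a) and (b), and $(S',T')=(T,S)$ in (c). In each case $|P\triangle S'|\le\rho n/2$. Call the vertices of $(P\cap S')\setminus X$ and of $(Q\cap T')\setminus X$ good. The other vertices lie in $X\cup(P\triangle S')$, and a good vertex is nonadjacent to at most $\theta n/2+\rho n/2\le\theta n$ vertices of the other part. This is (P1).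

For (P2) it suffices, by (P1), to find $\eta n/3$ neighbors in the other part. Let $D^*$ be $\emptyset$, $D'$ or $D$ in (a), (b), (c), respectively; then the parts are $S_0\cup D^*$ and $T_0\setminus D^*$, and $|D^*|\le\rho n/4$. By \eqref{eq:S0}, a vertex of $S_0$ has at least $n/2-2\eta n-\rho n/4$ neighbors in $T_0\setminus D^*$, and a vertex of $T_0\setminus D^*$ has at least $\eta n/2$ neighbors in $S_0$. A vertex of $D^*$ has at least $\eta n-\rho n/4$ neighbors in $T_0\setminus D^*$.

For (P3), the case $s\ge1$ occurs only in (a), where $d(v,P)\le2\eta n$ by \eqref{eq:S0}, and in (c), where $d(v,P)\le d(v,T_0)<\eta n$ for $v\in P=T_0\setminus D$. Then $d(v,Q)\ge n/2-2\eta n\ge|Q|-2\eta n$. Finally $d(v,P)\ge n/2+2-|Q|=s+2$.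
\end{proof}

\subsection{From stars to a spanning braid}

\begin{lemma}\label{lem:stars}
If $G[P]$ contains $s$ vertex-disjoint stars $K_{1,4}$ (no condition if $s=0$), then $G$ has an ESHC.
\end{lemma}

\begin{proof}
Fix the stars and move their centers from $P$ to $Q$; this gives parts $P',Q'$ of size $n/2$. We first cover the stars and all other vertices that are not good by one short braid $Z$ alternating between $P'$ and $Q'$, and then cover the rest, which is an almost complete balanced bipartite graph, using Theorem~\ref{thm:KSS}.

\emph{The short braid.} Call a vertex \emph{available} if it is good, lies in no star, and has not been used. Start with available $z_1,z_3\in P$ and two available common neighbors $z_2,z_4\in Q$; then $z_1z_2z_3z_4$ is a braid. We append one segment for each star and one for each vertex outside the stars that is not good, so at most $3\rho n$ segments, each of at most $14$ vertices. Thus fewer than $4+42\rho n<10^{-5}n$ vertices ever lie in stars or in the braid, and each part always has at least $0.49n$ available vertices. Before each step the braid ends in three good vertices, at positions $-2,-1,0$, lying in $Q,P,Q$.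 The segment occupies positions $1,2,\dots$, odd positions in $P'$ and even ones in $Q'$. After the prescribed vertices are placed, every other position receives an available vertex adjacent to all vertices already placed at distance $1$ or $3$ from it, in the order given below.

\emph{A star.} Use positions $1,\dots,14$, with the center at $8$ and the leaves at its four neighboring positions $5,7,9,11$. First fill $1,3,13$. These are at distance at least $5$ from the center, so only the good vertices at $-2$ and $0$ impose conditions, and at most $2\theta n$ vertices are excluded. Then fill $2,4,6,10,12,14$. Each needs at most four neighbors in $P$, and by (P3), which applies because $s\ge1$, these exclude at most $8\eta n$ vertices of $Q$.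

\emph{A vertex $w\in Q$ that is not good.} Use positions $1,\dots,10$ with $w$ at $6$. First fill $1,3,5,7,9$. Position $1$ needs the vertices at $-2$ and $0$; position $3$ needs $w$ and the vertex at $0$; positions $5,7,9$ need only $w$. By (P2) this is possible, since $\eta n/4>\theta n+10^{-5}n$. Then fill $2,4,8,10$; each needs at most four good neighbors, which exclude at most $4\theta n$ vertices.

\emph{A vertex $w\in P$ outside the stars that is not good.} Use positions $1,\dots,10$ with $w$ at $5$. First fill $2,4,6,8,10$. Position $2$ needs $w$ and the vertex at $-1$; positions $4,6,8$ need only $w$; position $10$ needs nothing. Then fill $1,3,7,9$; each needs at most four good neighbors.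

Every segment has even length and ends in three good vertices. So we obtain a braid $Z$ with equally many vertices in $P'$ and $Q'$, with good first triple $z_1,z_2,z_3$ in $P,Q,P$ and good last triple $x_1,x_2,x_3$ in $Q,P,Q$.

\emph{The rest.} The vertices outside $Z$ are good and form sets $P_r\subseteq P$ and $Q_r\subseteq Q$ of equal size $p\ge0.4n$, and each is nonadjacent to at most $\theta n$ vertices of the other set. By Hall's theorem there is a perfect matching with edges $e_j=a_jb_j$, $a_j\in P_r$, $b_j\in Q_r$. Define an auxiliary graph on the matching edges by joining $e_i$ and $e_j$ when $a_i\sim b_j$ and $a_j\sim b_i$. Its minimum degree is at least $p-1-2\theta n\ge\frac23p$, so by Theorem~\ref{thm:KSS} it contains the square of a Hamiltonian cycle, which after renumbering is $e_1e_2\dots e_p$. Then $a_1b_1a_2b_2\dots a_pb_p$ is a cyclic braid: the pairs at distance $1$ or $3$ are $a_jb_j$, $b_ja_{j+1}$, $a_jb_{j+1}$ and $b_ja_{j+2}$, and the last of these is why we need the square.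

It remains to choose which matching edge is called $e_1$ so that $Z$ fits into the cut. By \eqref{eq:cut} we need
\[
a_1\sim x_1,x_3;\quad b_1\sim x_2;\quad a_2\sim x_3;\qquad z_1\sim b_{p-1},b_p;\quad z_2\sim a_p;\quad z_3\sim b_p .
\]
Each of these eight conditions asks a fixed good vertex to be adjacent to a vertex that runs once through $P_r$ or $Q_r$ as the cut runs through its $p$ places, so it fails for at most $\theta n$ cuts. Since $8\theta n<p$, some cut works, and $Z\,a_1b_1\dots a_pb_p$ is a spanning cyclic braid.
\end{proof}

\subsection{Finding the stars, and the cubic exception}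

\begin{proof}[Proof of Proposition~\ref{prop:E1}]
If $s=0$, Lemma~\ref{lem:stars} applies.

Let $s\ge2$. Choose stars greedily. By (P3), $G[P]$ has at least $(s+2)|P|/2$ edges, and after $j<s$ stars have been removed, at most $5j\cdot2\eta n<10s\eta n$ edges are lost. Since $s-1\ge s/2$ and $|P|\ge n/2$, we have $(s-1)|P|/2\ge sn/8>10s\eta n$. So more than $\frac32|P|$ edges remain on at most $|P|$ vertices, some remaining vertex has degree at least $4$, and there is a further star. Lemma~\ref{lem:stars} applies.

Let $s=1$. If some vertex has degree at least $4$ in $F=G[P]$, Lemma~\ref{lem:stars} applies. Otherwise $F$ is cubic by (P3), and there is no star. But now the degree condition is tight: $|Q|=n/2-1$, so a vertex of $P$ reaches degree $n/2+2=3+|Q|$ only by being adjacent to all of $Q$. Thus $G[P,Q]$ is complete bipartite. Moreover, each $v\in Q$ has $d(v,Q)\ge n/2+2-|P|=1$. (In Proposition~\ref{prop:join} both numbers are one smaller: $F$ is $2$-regular and $Q$ is independent.) It suffices to choose $n/2+1$ positions for $P$ and to realize the edges of $H_n$ between two $P$-positions in $F$ and those between two $Q$-positions in $G[Q]$; all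 other vertices are then placed arbitrarily. A ball of radius $6$ in $F$ has at most $1+3(2^6-1)=190$ vertices, so $F$ has vertices $v_1,v_2$ at distance at least $7$ (possibly infinite).

\emph{Case 1: $G[Q]$ has two disjoint edges.} We switch the parity of the $P$-positions twice around the cycle. Choose an odd $\ell\in\{n/2,n/2+1\}$, and let the $P$-positions be the odd positions in $I=\{1,\dots,\ell\}$ and the even positions in $J=\{\ell+1,\dots,n\}$. Their number is $\frac{\ell+1}2+\frac{n-\ell+1}2=\frac n2+1$. An edge of $H_n$ inside $I$ or inside $J$ joins a $P$-position to a $Q$-position. By \eqref{eq:cut}, the edges between $I$ and $J$ are the paths $\ell-2,\ell+1,\ell,\ell+3$ and $n-2,1,n,3$, consisting of $P$-positions, and the edges $(\ell-1,\ell+2)$ and $(n-1,2)$, consisting of $Q$-positions. From any vertex $v$ of the cubic graph $F$ there is a path $v,u,x,y$: take $u\in N_F(v)$, $x\in N_F(u)\setminus\{v\}$, $y\in N_F(x)\setminus\{u,v\}$. The paths from $v_1$ and $v_2$ lie in disjoint balls of radius $3$. Place them on the two paths of positions, and the two disjoint edges of $G[Q]$ on the two edges.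

\emph{Case 2: any two edges of $G[Q]$ meet.} Then $G[Q]$ has no triangle, because an edge meeting all three edges of a triangle lies in it, while $G[Q]$ has more than three vertices and none is isolated. Given two edges $wx,wy$, an edge avoiding $w$ would have to be $xy$; so all edges contain $w$, and $G[Q]$ is a spanning star with center $w$. We put $w$ at the odd position $3$ and vertices of $P$ at two of its neighboring even positions, each of which then needs only three neighbors in $P$. Let the $P$-positions be all odd positions except $3$, together with $n$ and $6$; there are $n/2+1$ of them. The neighbors of $n$ are $n-3,n-1,1,3$, those of $6$ are $3,5,7,9$, and those of $3$ are $n,2,4,6$. So the edges between $P$-positions form two disjoint copies of $K_{1,3}$, with centers $n$ and $6$ and leaves $n-3,n-1,1$ and $5,7,9$, and the edges between $Q$-positions are $(3,2)$ and $(3,4)$. Place $w$ at $3$, place $v_1,v_2$ at $n,6$, and their neighbors in $F$ at the leaves.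
\end{proof}

\section{Graphs close to two disjoint cliques}\label{sec:E2}

We prove Proposition~\ref{prop:E2}. Fix
\[
c=10^{-6},\quad M=10^{14},\quad\varepsilon_0=10^{-16},\quad\varepsilon_{i+1}=10^{-12}\,2^{-12/\varepsilon_i}\ \ (0\le i\le M),\quad\alpha=\alpha_2=10^{-3}\varepsilon_{M+1}^3 .
\]
Since $2^y\ge y$, we have $2^{-12/x}\le x^{12}$ for $x>0$, so $\varepsilon_{i+1}\le10^{-12}\varepsilon_i^{12}$ and the sequence decreases. Throughout, $n$ is even and large, $\delta(G)\ge n/2+2$, and $V=S\sqcup T$ is as in (E2).

\subsection{Two near-cliques and the vertices between them}\label{sub:setup}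

First move every vertex to the side where it has more neighbors: let $A_0=\{v:d(v,S)>d(v,T)\}$ and $B_0=V\setminus A_0$. A vertex of $S\setminus A_0$ has at least $n/4$ neighbors in $T$, and a vertex of $T\cap A_0$ has at least $n/4$ neighbors in $S$; each of these two sets therefore has at most $4\alpha n$ elements. Hence $|A_0\triangle S|\le8\alpha n$, $|A_0|,|B_0|\ge n/3$, $e(A_0,B_0)\le9\alpha n^2$, and every vertex has at least $n/4-8\alpha n$ neighbors in the one of $A_0,B_0$ that contains it.

The role of the set $W$ in Example~\ref{ex:model} is played by the vertices with many neighbors on both sides. For $x>0$ let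
\[
W(x)=\{v:\ d(v,A_0)\ge xn\text{ and }d(v,B_0)\ge xn\},\qquad\mu(x)=\sum_{w\in W(x)}\frac{d(w,A_0)\,d(w,B_0)}{|A_0||B_0|}.
\]
Thus $\mu(x)$ is the expected number of common neighbors in $W(x)$ of a uniformly random pair $(a,b)\in A_0\times B_0$. We call the summand the \emph{weight} of $w$. It is at most $1$, and for $w\in W(x)$ it is at least $x$, because one of the two degrees is at least $n/4$, the other is at least $xn$, and $|A_0||B_0|\le n^2/4$. So $|W(x)|\le\mu(x)/x$. Also, each vertex of $W(x)$ has at least $xn$ neighbors on the side not containing it, so $xn|W(x)|\le2e(A_0,B_0)$ and $|W(x)|\le18\alpha n/x$.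

The difficulty is the choice of the threshold. If we remove $W(\varepsilon)$, the two sides are cliques up to an error of order $\varepsilon n$, and we need classes $A^*,B^*$ as in Example~\ref{ex:model} that are much larger than $\varepsilon n$. But even when $\mu(\varepsilon)$ is bounded, $W(\varepsilon)$ may have about $1/\varepsilon$ vertices, and the number of classes, exponential in $1/\varepsilon$, is far too large. We therefore use two thresholds $\lambda$ and $\varepsilon$ with $\varepsilon$ much smaller than $2^{-12/\lambda}$, form classes with respect to $W(\lambda)$ only, and make sure that $W(\varepsilon)\setminus W(\lambda)$ has negligible weight.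

\emph{Heavy case: $\mu(\varepsilon_M)\ge12$.} Put $\varepsilon=\varepsilon_{M+1}$.

\emph{Light case: $\mu(\varepsilon_M)<12$.} The numbers $\mu(\varepsilon_i)$ are nondecreasing in $i$, and the $M$ differences $\mu(\varepsilon_{i+1})-\mu(\varepsilon_i)$, $0\le i<M$, sum to less than $12$. Fix $i$ for which the difference is at most $12/M$, and put $\lambda=\varepsilon_i$, $\varepsilon=\varepsilon_{i+1}$. Then
\begin{equation}\label{eq:light}
\mu(\varepsilon)-\mu(\lambda)\le12/M,\qquad|W(\lambda)|\le12/\lambda,\qquad|W(\varepsilon)|\le12/\varepsilon_M .
\end{equation}

In both cases put $W=W(\varepsilon)$, $k=|W|$, $A=A_0\setminus W$, $B=B_0\setminus W$, and let $\Gamma$ be the bipartite graph of edges of $G$ between $A$ and $B$, with degrees $d_\Gamma$ and neighborhoods $N_\Gamma$. For $v\in A$ let $\overline N[v]$ be the set of vertices of $A$ equal or nonadjacent to $v$, and define $\overline N[v]\subseteq B$ for $v\in B$ in the same way. Put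
\[
r_A=\tfrac n2+3-|A|,\qquad r_B=\tfrac n2+3-|B|.
\]

\begin{lemma}\label{lem:setup}
\begin{enumerate}
\item[(a)] $k\le\varepsilon n$, and $d_\Gamma(v)<\varepsilon n$ for all $v\in A\cup B$.
\item[(b)] $\frac n2-2\varepsilon n\le|A|,|B|\le\frac n2+\varepsilon n$, and $|\overline N[v]|\le4\varepsilon n$ for all $v\in A\cup B$.
\item[(c)] $d_\Gamma(a)+d(a,W)\ge r_A+|\overline N[a]|-1$ for $a\in A$, $\ d_\Gamma(b)+d(b,W)\ge r_B+|\overline N[b]|-1$ for $b\in B$, and $r_A+r_B=k+6$.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) As $\alpha\le10^{-3}\varepsilon^3$, we have $k\le18\alpha n/\varepsilon\le\varepsilon n$. A vertex outside $W$ has fewer than $\varepsilon n$ neighbors in one of $A_0,B_0$, and this is not the one containing it, since $n/4-8\alpha n>\varepsilon n$.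

(b) A vertex $a\in A$ has $d(a,A)\ge\frac n2-\varepsilon n-k$, so $|A|\ge\frac n2-\varepsilon n-k$, and the same holds for $B$. Then $|A|=n-k-|B|\le\frac n2+\varepsilon n$ and $|\overline N[a]|=|A|-d(a,A)\le2\varepsilon n+k$. The argument for $B$ is identical.

(c) The degree of $a$ is $|A|-|\overline N[a]|+d_\Gamma(a)+d(a,W)\ge\frac n2+2$. Finally $r_A+r_B=n+6-(n-k)$.
\end{proof}

Part (c) is the only form in which the exact degree condition is used below. All statements so far are symmetric in $A$ and $B$.

\subsection{Walls}

A \emph{wall} is a braid of at most $11$ vertices whose first three vertices lie in $A$ and whose last three lie in $B$. A wall is one passage from $A$ to $B$. If we exchange the names of $A$ and $B$, walls are simply reversed. Two passages are all that is needed.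

\begin{lemma}\label{lem:join}
If there are two disjoint walls $Z_1,Z_2$, then $G$ has an ESHC.
\end{lemma}

\begin{proof}
Each vertex of $W$ has at least $n/4$ neighbors in $A_0$ or in $B_0$, and so at least $n/4-k\ge n/5$ neighbors in $A$ or in $B$. Assign each vertex of $W$ outside $Z_1\cup Z_2$ to such a side, and let $L$ be the set assigned to $A$; then $|L|\le\varepsilon n$. The reversal of $Z_2$ ends in three vertices of $A$. We extend it to a braid that covers $L$ and all of $A$ and continues with $Z_1$.

For each $l\in L$ in turn append a block $y_1y_2y_3\,l\,y_4y_5y_6$, where each $y_i$ is a vertex of $N(l)\cap A$ outside $Z_1\cup Z_2$, not used before, and adjacent to the last three vertices of $A$ in the sequence built so far. By Lemma~\ref{lem:setup}(b), at most $12\varepsilon n+6\varepsilon n+22<n/5$ vertices are excluded, so the choice is possible. The sequence stays a braid: a vertex one or three places before $y_i$ is either $l$ or one of the last three vertices of $A$, and the vertices one and three places before $l$ are $y_3$ and $y_1$. At the end the last three vertices form a triple $\pi$ in $A$. Let $\pi'$ be the first triple of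 $Z_1$.

The set $R\subseteq A$ of vertices outside the walls and the blocks has $|R|\ge0.4n$ and $\delta(G[R])\ge|R|-4\varepsilon n\ge\frac34|R|$. By Theorem~\ref{thm:KSS}, $G[R]$ contains the cube of a Hamiltonian cycle. Cut it so that the first three vertices after the cut are adjacent to all of $\pi$ and the last three before the cut are adjacent to all of $\pi'$. Each of the six vertices of $\pi$ and $\pi'$ has at most $4\varepsilon n$ non-neighbors in $R$, and each non-neighbor spoils three cuts, so at most $72\varepsilon n<|R|$ cuts are excluded. The reversal of $Z_2$, the blocks, $R$ and $Z_1$ now form a braid. The same construction in $B$ leads from the last triple of $Z_1$ to the beginning of the reversal of $Z_2$, and the result is a spanning cyclic braid.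
\end{proof}

Each of the three strands of a wall passes from $A$ to $B$ along an edge of $\Gamma$ or through a vertex of $W$. Table~\ref{tab:walls} lists the six patterns that we use: I and II use no vertex of $W$, III and IV use one, V uses two, and VI, the braid of Example~\ref{ex:model}, uses three. We know nothing about edges inside $W$, so vertices of $W$ are placed at positions of equal parity.

\begin{table}[ht]
\centering
\begin{tabular}{c|ccccccccccccc}
&$-5$&$-4$&$-3$&$-2$&$-1$&$0$&$1$&$2$&$3$&$4$&$5$&$6$&$7$\\ \hline
I&&&&$a'$&$a''$&$a$&$b$&$b''$&$b'$&&&&\\
II&&&$a''$&$\circ$&$a'$&$b_0$&$a$&$b_2$&$\bullet$&$b_4$&&&\\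
III&&$\circ$&$\circ$&$a'$&$w$&$a$&$b$&$\bullet$&$b'$&&&&\\
IV&&&$\circ$&$a_1$&$a_2$&$w$&$b_1$&$b_2$&$\bullet$&&&&\\
V&$\circ$&$\circ$&$\circ$&$w_1$&$a$&$w_2$&$\bullet$&$b$&$\bullet$&&&&\\
VI&&&$\circ$&$\circ$&$\circ$&$w_1$&$\circ$&$w_2$&$\bullet$&$w_3$&$\bullet$&$\bullet$&$\bullet$
\end{tabular}
\caption{The six wall patterns. The top row gives the position; positions at distance $1$ or $3$ must be adjacent. Letters $a$, $b$, $w$ denote prescribed vertices of $A$, $B$, $W$, while $\circ$ and $\bullet$ are free positions, to be filled from $A$ and from $B$.}\label{tab:walls}
\end{table}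

The named vertices of $A\cup B$ in a pattern form its \emph{core}. A core consists of distinct vertices satisfying the following conditions, which are exactly the adjacencies between named vertices at distance $1$ or $3$ in Table~\ref{tab:walls}.
\begin{enumerate}
\item[I.] A path $a'bab'$ and an edge $a''b''$ of $\Gamma$, with $a''\sim a,a'$ and $b''\sim b,b'$. These are the four edges \eqref{eq:cut} and the four pairs of consecutive positions on one side.
\item[II.] $a\sim b_0,b_2,b_4$; $\ a'\sim b_0,b_2$; $\ a''\sim b_0$. This is a $4$-cycle $ab_0a'b_2$ of $\Gamma$ with pendant edges $ab_4$ and $b_0a''$. Core vertices on the same side are at even distance, so no edge inside $A$ or $B$ is required.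
\item[III.] A path $a'bab'$ of $\Gamma$ with $w\sim a,a'$.
\item[IV.] Edges $a_1b_1,a_2b_2$ of $\Gamma$ with $a_1\sim a_2$, $\ b_1\sim b_2$ and $w\sim a_2,b_1$.
\item[V.] An edge $ab$ of $\Gamma$ with $a\sim w_1,w_2$.
\item[VI.] The core is empty.
\end{enumerate}
No free position is at distance $1$ or $3$ from a position of the other side. Indeed, the positions at distance $1$ or $3$ from a $\circ$ are: in II, $-3,-1,1$; in III, among $-4,\dots,0$; in IV, $-2,0$; in V, among $-5,\dots,0$; in VI this was checked in Example~\ref{ex:model}. The positions at distance $1$ or $3$ from a $\bullet$ are: in II, $0,2,4$; in III, $-1,1,3$; in IV, $0,2$; in V, $-2,0,2$.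

\begin{lemma}\label{lem:fill}
Let $U\subseteq V$ with $|U|\le11$.
\begin{enumerate}
\item[(a)] If there is a core of type I or II avoiding $U$, there is a wall avoiding $U$.
\item[(b)] Let $A^*\subseteq A$ and $B^*\subseteq B$ have at least $20\varepsilon n$ elements each. Take one of the patterns III--VI, with its vertices of $W$ outside $U$ and adjacent to all of $A^*\cup B^*$. If there is a core for it avoiding $U$ (no condition for VI), there is a wall avoiding $U$ whose only vertices in $W$ are the given ones.
\end{enumerate}
\end{lemma}

\begin{proof}
Fill the free positions one by one with vertices of $A$ or $B$ in (a), of $A^*$ or $B^*$ in (b), that lie outside $U$, are not yet placed, and are adjacent to all vertices of their own side already placed. Each side has at most four positions in a pattern, so by Lemma~\ref{lem:setup}(b) at most $3\cdot4\varepsilon n+22<20\varepsilon n$ vertices are excluded each time. Consider two positions at distance $1$ or $3$. If both are named, they are adjacent by the core conditions. If one is free, the other lies on the same side, and they are adjacent by the choice, or it holds a vertex of $W$, which is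 adjacent to all of $A^*\cup B^*$. In each pattern the first three positions lie in $A$ and the last three in $B$.
\end{proof}

\subsection{Walls without $W$: degree three in $\Gamma$}

If $W=\emptyset$ and $|A|=|B|$, then $r_A=3$, and Lemma~\ref{lem:setup}(c) says that every vertex of $A$ has at least three neighbors in $B$. The walls must then be found in $\Gamma$ alone.

\begin{lemma}\label{lem:key}
Assume the light case. Suppose that all but at most $cn$ vertices $a\in A$ have $d_\Gamma(a)\ge3$. Then for every $U$ with $|U|\le11$ there is a wall avoiding $U$. The same holds with $A$ and $B$ exchanged.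
\end{lemma}

If $\Gamma$ has a large matching, a core I is easy to find. Otherwise almost all edges of $\Gamma$ end in a small set $Y\subseteq B$, and $Y$ may span few edges of $G$, which blocks the condition $b''\sim b,b'$. But by Lemma~\ref{lem:setup}(c) a vertex of $Y$ pays for each missing edge in $B$ by an edge of $\Gamma$, while the absence of a core II keeps $\Gamma$ sparse. To see the conflict, imagine that $q$ vertices of $A$ have exactly $D$ neighbors each, all in $Y$, and that all $\ell$ vertices of $Y$ have the same degree $qD/\ell$. No core II means that each pair in $Y$ has at most one common neighbor, so $qD(D-1)\le\ell^2$. No core I will mean that for almost all pairs $(a,y)$ at least $D-1$ of the $D$ neighbors of $a$ lie in $\overline N[y]$, so that $|\overline N[y]|$ is on average at least about $(D-1)\ell/D$. If this is at most about the degree $qD/\ell$, then $\ell^2$ is at most about $qD^2/(D-1)$, and so $(D-1)^2$ is at most about $D$. This fails for $D\ge3$ and holds for $D=2$. The degrees in $Y$ need not be equal, so the proof counts weighted pairs in $Y$ and arrives at the weaker, but still false, inequality $(D-1)^2(D-2)\le1.14D$.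

\begin{proof}
By Lemma~\ref{lem:fill}(a) it suffices to find a core I or II avoiding $U$. Suppose that there is none. Let $\Gamma_1=\Gamma-U$ and
\[
A_1=\{a\in A\setminus U:\ d_\Gamma(a)\ge3,\ N_\Gamma(a)\cap U=\emptyset\}.
\]
Each vertex of $U$ removes from $A$ either itself or fewer than $\varepsilon n$ neighbors, so $|A\setminus A_1|\le cn+11\varepsilon n$.

\emph{Step 1: $\Gamma_1$ has a small vertex cover.} Since $3|A_1|>n\ge|B|$, some $b\in B$ has two neighbors $a,a'\in A_1$, and $a$ has a neighbor $b'\ne b$ in $B$. So $a'bab'$ is a path in $\Gamma_1$. Suppose that $\Gamma_1$ has a matching of size at least $20\varepsilon n$. At most $16\varepsilon n$ of its edges $a''b''$ have $a''\in\overline N[a]\cup\overline N[a']$ or $b''\in\overline N[b]\cup\overline N[b']$, and any other one completes a core I. So there is no such matching, and by K\"onig's theorem $\Gamma_1$ has a vertex cover $X\cup Y_0$ with $X\subseteq A\setminus U$, $Y_0\subseteq B\setminus U$ and $|X|+|Y_0|<20\varepsilon n$.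

\emph{Step 2: pairs in $Y$ are covered at most once.} To extend a $4$-cycle to a core II we need third neighbors, so we restrict to vertices of degree at least $3$. Let
\[
\begin{gathered}
Y=\{y\in Y_0:d_{\Gamma_1}(y)\ge3\},\qquad\ell=|Y|,\qquad A_3=\{a\in A\setminus U:d_{\Gamma_1}(a)\ge3\},\\
A_2=\{a\in A_1\setminus X:N_\Gamma(a)\subseteq Y\}\subseteq A_3 .
\end{gathered}
\]
For $a\in A_1\setminus X$ we have $N_\Gamma(a)\subseteq Y_0$, and at most $2|Y_0|$ vertices have a $\Gamma_1$-neighbor in $Y_0\setminus Y$. So $|A_1\setminus A_2|\le|X|+2|Y_0|\le40\varepsilon n$; in particular $A_2\ne\emptyset$ and $0<\ell<20\varepsilon n$. Suppose that distinct $a,a'\in A_3$ have two common neighbors $b_0,b_2\in Y$. A third $\Gamma_1$-neighbor $b_4$ of $a$ and a third $\Gamma_1$-neighbor $a''$ of $b_0$ complete a core II. Hence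
\begin{equation}\label{eq:once}
\text{every pair of vertices of $Y$ lies in $N_\Gamma(a)$ for at most one $a\in A_3$.}
\end{equation}
With $f_a=|N_\Gamma(a)\cap Y|$ for $a\in A\setminus U$, counting ordered pairs gives
\begin{equation}\label{eq:one}
\sum_{a\in A_3}f_a(f_a-1)\le\ell(\ell-1)\le\ell^2 .
\end{equation}
Note that $f_a=d_\Gamma(a)\ge3$ for $a\in A_2$.

\emph{Step 3: $Y$ spans few edges where it matters.} Call $(a,y)\in A_2\times Y$ \emph{bad} if $|N_\Gamma(a)\cap\overline N[y]|<f_a-1$, that is, if $y$ is adjacent to at least two vertices of $N_\Gamma(a)$. We claim that each $y\in Y$ lies in at most $24\varepsilon n$ bad pairs. Fix $a''\in N_{\Gamma_1}(y)$. All but at most $4\varepsilon n$ vertices of $A_2$ are adjacent to $a''$. Let $(a,y)$ be bad with $a\sim a''$, and let $b,b'\in N_\Gamma(a)$ be distinct and adjacent to $y$. If some $a'\in N_{\Gamma_1}(b)\setminus\{a\}$ were adjacent to $a''$, then the path $a'bab'$ and the edge $a''y$ would form a core I. So $N_{\Gamma_1}(b)\cap N(a'')=\{a\}$; thus $b\in Y$ determines $a$, and there are at most $\ell<20\varepsilon n$ such $a$. This proves the claim.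

There are at most $24\varepsilon n\ell$ bad pairs. Let $A^\circ$ be the set of $a\in A_2$ lying in at most $\sqrt\varepsilon\,\ell$ of them; then $|A_2\setminus A^\circ|\le24\sqrt\varepsilon\,n$. Since $\varepsilon\le10^{-16}$, we have $51\varepsilon+24\sqrt\varepsilon\le c$, and so
\[
|A\setminus A^\circ|\le h:=2cn,\qquad q:=|A^\circ|\ge0.45n .
\]
For $b\in Y$ put $x_b=|\overline N[b]\cap Y|/\ell\in(0,1]$. The relation $y\in\overline N[b]$ is symmetric, so for $a\in A^\circ$
\[
s_a:=\sum_{b\in N_\Gamma(a)}x_b=\frac1\ell\sum_{y\in Y}|N_\Gamma(a)\cap\overline N[y]|\ge(1-\sqrt\varepsilon)(f_a-1).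
\]
As $f_a-1\le2(f_a-2)$ for $f_a\ge3$, this gives $s_a-1\ge f_a-2-\sqrt\varepsilon(f_a-1)\ge(1-2\sqrt\varepsilon)(f_a-2)$. Using $x_b^2\le x_b$,
\[
2\sum_{\{b,b'\}\subseteq N_\Gamma(a)}x_bx_{b'}=s_a^2-\sum_{b\in N_\Gamma(a)}x_b^2\ge s_a(s_a-1)\ge(1-3\sqrt\varepsilon)(f_a-1)(f_a-2).
\]
Sum over $a\in A^\circ\subseteq A_3$. By \eqref{eq:once} each pair $\{b,b'\}$ occurs at most once, so
\begin{equation}\label{eq:two}
(1-3\sqrt\varepsilon)\sum_{a\in A^\circ}(f_a-1)(f_a-2)\le\Bigl(\sum_{b\in Y}x_b\Bigr)^2 .
\end{equation}

\emph{Step 4: the degree condition bounds $\sum x_b$.} By Lemma~\ref{lem:setup}(c), with $d(b,W)\le k$ and $k-r_B=r_A-6$,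
\[
|\overline N[b]|\le d_\Gamma(b)+k-r_B+1\le d_{\Gamma_1}(b)+11+r_A-5=d_{\Gamma_1}(b)+r_A+6 .
\]
Put $F=\sum_{a\in A\setminus U}f_a=\sum_{b\in Y}d_{\Gamma_1}(b)$ and $\sigma=\max(0,r_A+6)$. Then $\sum_{b\in Y}x_b\le F/\ell+\sigma$. We show that $\sigma\le10^{-3}F/\ell$.

If $r_A\le2k$, then $\sigma\le2k+6\le24/\varepsilon_M+6$ by \eqref{eq:light}; this is the only use of the light case. On the other hand, \eqref{eq:two} and $(f_a-1)(f_a-2)\ge2$ give $F/\ell+\sigma\ge\sqrt{(1-3\sqrt\varepsilon)2q}\ge\sqrt{0.8n}$, which is at least $1001\sigma$ for large $n$. If $r_A>2k$, then $r_A\ge1$, and Lemma~\ref{lem:setup}(c) gives $d_\Gamma(a)\ge r_A-k\ge r_A/2$ for all $a\in A$; so $F/\ell\ge\frac{0.45n\cdot r_A/2}{20\varepsilon n}\ge7000\,r_A\ge10^3(r_A+6)$.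

\emph{Step 5: the contradiction.} Multiply \eqref{eq:one} and \eqref{eq:two} and use $\ell\sum_bx_b\le1.001F$. The unknown $\ell$ cancels:
\begin{equation}\label{eq:three}
\Bigl(\sum_{a\in A_3}f_a(f_a-1)\Bigr)\Bigl(\sum_{a\in A^\circ}(f_a-1)(f_a-2)\Bigr)\le\frac{1.001^2}{1-3\sqrt\varepsilon}F^2\le1.01\,F^2 .
\end{equation}
Let $D\ge3$ be the average of $f_a$ over $A^\circ$, so $qD\ge1.35n$. Write $F=qD+R_1+R_2$, where $R_1$ is the sum of $f_a$ over $A_3\setminus A^\circ$ and $R_2$ is the sum over $(A\setminus U)\setminus A_3$. Both index sets have at most $h$ elements. In the second, $f_a\le2$, so $R_2\le2h=4cn\le10^{-5}qD$. The few vertices of $A_3\setminus A^\circ$ may have large degrees, so we distinguish two cases.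

Suppose $R_1\le0.05\,qD$. Then $F\le1.06\,qD$. The functions $t(t-1)$ and $(t-1)(t-2)$ are convex, and the terms of the first sum in \eqref{eq:three} are nonnegative, so
\[
qD(D-1)\cdot q(D-1)(D-2)\le1.01\cdot1.06^2\,q^2D^2 ,
\]
that is, $(D-1)^2(1-2/D)\le1.14$. The left side is increasing for $D\ge3$ and equals $4/3$ at $D=3$, a contradiction.

Suppose $R_1>0.05\,qD$. Then $R_1>0.06n>2h\ge R_2$ and $F\le20R_1+R_1+R_1=22R_1$. By the Cauchy--Schwarz inequality, $\sum_{a\in A_3\setminus A^\circ}f_a(f_a-1)\ge R_1^2/h-R_1\ge R_1^2/(2h)$, while the second sum in \eqref{eq:three} is at least $2q\ge0.9n$. So the left side of \eqref{eq:three} is at least $R_1^2\cdot0.9n/(4cn)\ge2\cdot10^5R_1^2$, which exceeds $1.01\cdot22^2R_1^2$, a contradiction.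

The statement with $A$ and $B$ exchanged follows by symmetry and reversal.
\end{proof}

\subsection{Two disjoint walls}

\begin{proof}[Proof of Proposition~\ref{prop:E2}]
By Lemma~\ref{lem:join} it suffices to find two disjoint walls. Below, $U$ is empty when we build the first wall and is the vertex set of the first wall when we build the second.

\emph{The heavy case.} A random pair has many common neighbors in $W(\varepsilon_M)$ on average; we pass to a bounded subset in order to fix six of them. Let $W'\subseteq W(\varepsilon_M)$ be minimal with total weight at least $12$. Weights lie in $[\varepsilon_M,1]$, so the total weight of $W'$ is less than $13$ and $|W'|\le13/\varepsilon_M$. For a uniformly random pair $(a,b)\in A_0\times B_0$ let $\chi$ be the number of $w\in W'$ adjacent to both $a$ and $b$. Then $12\le\mathbb E\chi\le5+|W'|\,\mathbb P(\chi\ge6)$, so $\mathbb P(\chi\ge6)\ge\varepsilon_M/13$. There are at most $(13/\varepsilon_M)^6$ subsets of size six in $W'$, so for one of them, $J$, all members are adjacent to both $a$ and $b$ with probability at least $\zeta=(\varepsilon_M/13)^7$. This probability is the product of the proportions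 of $A_0$ and of $B_0$ that are adjacent to all of $J$, so each proportion is at least $\zeta$, and each common neighborhood has at least $\zeta n/3$ vertices. Now $\varepsilon=\varepsilon_{M+1}\le10^{-12}\varepsilon_M^{12}\le\zeta/1000$, because $\varepsilon_M^5\le13^{-7}$. As $k\le\varepsilon n$, the common neighborhoods $A^*$ and $B^*$ of $J$ in $A$ and in $B$ have at least $\zeta n/4\ge20\varepsilon n$ vertices. Since $J\subseteq W(\varepsilon_M)\subseteq W$, Lemma~\ref{lem:fill}(b) with pattern VI, applied to two disjoint triples of $J$, gives two disjoint walls.

\emph{The light case.} If all but at most $cn$ vertices of $A$, or of $B$, have $\Gamma$-degree at least $3$, apply Lemma~\ref{lem:key} twice. Otherwise more than $cn$ vertices of $A$ and more than $cn$ vertices of $B$ have $\Gamma$-degree at most $2$. Choose $A^\sharp\subseteq A$ and $B^\sharp\subseteq B$ with at least $cn/3$ elements each, on which $d_\Gamma$ is constant, equal to $d_1$ and $d_2$ in $\{0,1,2\}$, respectively. For $a\in A^\sharp$ and $b\in B^\sharp$, Lemma~\ref{lem:setup}(c) gives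
\begin{equation}\label{eq:six}
|N(a)\cap N(b)\cap W|\ge d(a,W)+d(b,W)-k\ge r_A+r_B-k-d_1-d_2=6-d_1-d_2 .
\end{equation}

Partition $A^\sharp$ according to the set $N(a)\cap W(\lambda)$. By \eqref{eq:light} there are at most $2^{12/\lambda}$ classes. Discard the classes with fewer than $\xi n$ elements, where $\xi=\frac c{12}2^{-12/\lambda}$; at least $cn/3-cn/12=cn/4$ vertices remain. Do the same for $B^\sharp$. At least $c^2n^2/16$ pairs $(a,b)$ remain. The number of pairs in $A_0\times B_0$ with a common neighbor in $W\setminus W(\lambda)$ is at most
\[
(\mu(\varepsilon)-\mu(\lambda))|A_0||B_0|\le\frac{12}M\cdot\frac{n^2}4=3\cdot10^{-14}n^2<\frac{c^2n^2}{16}.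
\]
So some remaining pair has all its common $W$-neighbors in $W(\lambda)$. Let $J$ be the set of these common neighbors, and let $A^*,B^*$ be the classes of the two members of the pair. Then every vertex of $J$ is adjacent to all of $A^*\cup B^*$, we have $|J|\ge6-d_1-d_2$ by \eqref{eq:six}, and $|A^*|,|B^*|\ge\xi n\ge10^4\varepsilon n$ because $\xi/\varepsilon=10^6/12$.

The edges of $\Gamma$ have cost us $d_1+d_2$ vertices of $J$; we now let them carry strands. By symmetry assume $d_1\ge d_2$. Let $A'$ be the set of vertices of $A^*\setminus U$ with no $\Gamma$-neighbor in $U$, and define $B'\subseteq B^*$ in the same way. By Lemma~\ref{lem:setup}(a), at most $11\varepsilon n$ vertices are lost, so $|A'|,|B'|\ge9000\,\varepsilon n$. In each case below the two walls use disjoint subsets of $J$, and Lemma~\ref{lem:fill}(b) turns the core into a wall avoiding $U$.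

If $d_1=d_2=0$, then $|J|\ge6$. Use pattern VI twice.

If $(d_1,d_2)\in\{(1,0),(1,1),(2,0)\}$, then $|J|\ge4$. Use pattern V twice, with two vertices of $J$ each time. As a core take any $a\in A'$ and a $\Gamma$-neighbor $b$ of $a$, which exists because $d_1\ge1$ and lies outside $U$; the vertex $a\in A^*$ is adjacent to all of $J$.

If $(d_1,d_2)\in\{(2,1),(2,2)\}$, then $|J|\ge2$, and each wall uses one vertex $w\in J$. Every vertex of $A'$ has exactly two $\Gamma$-neighbors, both outside $U$. Suppose first that some $b\in B$ has two $\Gamma$-neighbors $a,a'\in A'$, and let $b'$ be the other $\Gamma$-neighbor of $a$. Then $a'bab'$ is a core III for $w$. Otherwise, choosing a $\Gamma$-neighbor $b_2$ for each $a_2\in A'$ gives a matching of size $|A'|$ avoiding $U$. Take $b_1\in B'$ and a $\Gamma$-neighbor $a_1$ of $b_1$, which exists because $d_2\ge1$ and lies outside $U$. All but at most $8\varepsilon n$ edges $a_2b_2$ of the matching satisfy $a_2\notin\overline N[a_1]$ and $b_2\notin\overline N[b_1]$. For such an edge the four vertices are distinct, $a_1\sim a_2$, $b_1\sim b_2$, and $w\sim a_2,b_1$ because $a_2\in A^*$ and $b_1\in B^*$. This is a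 core IV for $w$.

In every case there are two disjoint walls.
\end{proof}

\begin{remark}
The bound \eqref{eq:six} is used with no room to spare when $(d_1,d_2)$ is $(0,0)$, $(1,1)$, $(2,0)$ or $(2,2)$. Under the weaker hypothesis $\delta\ge n/2+1$ the numbers $r_A$ and $r_B$ each drop by one and the $6$ in \eqref{eq:six} becomes $4$; for $d_1=d_2=0$ only one wall of type VI is then guaranteed, as in the graph of Proposition~\ref{prop:cliques}.
\end{remark}

\begin{thebibliography}{9}

\bibitem{HC}
\emph{Hamiltonian cycles with all small even chords},
\texttt{https://math.gsu.edu/yzhao6/evenHamCyc.pdf}.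

\bibitem{KT}
F. Knox and A. Treglown,
\emph{Embedding spanning bipartite graphs of small bandwidth},
Combin. Probab. Comput. 22 (2013).

\bibitem{KSS}
J. Koml\'os, G. S\'ark\"ozy and E. Szemer\'edi,
\emph{Proof of the Seymour conjecture for large graphs},
Ann. Comb. 2 (1998).

\end{thebibliography}
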